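# Julia sets of dimension two in the family $f(Az+B)$

## 1. Two exponentials: $e^{z-2}$ and $e^{2\pi i z}$

Start with $f(z)=e^z$ and look at the maps $g(z)=f(Az+B)$. The Julia set $\mathcal J(g)$ is the set of points near which the iterates $g^n$ do not form a normal family. How large is it?

Take first $(A,B)=(1,-2)$, so $g(z)=e^{z-2}$. On the half-plane $H=\{\mathrm{Re}\,z<1\}$ we have $|g(z)|=e^{\mathrm{Re}\,z-2}<e^{-1}$, so $g(H)\subset D(0,e^{-1})\subset H$. All iterates are bounded by $e^{-1}$ on $H$, hence normal there, and $\mathcal J(g)\subset\{\mathrm{Re}\,z\ge1\}$. The singular value $0$ of $g$ sits in $H$, and its orbit stays there.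

Now take $(A,B)=(2\pi i,0)$, so $g(z)=e^{2\pi iz}$. Then
$$g(0)=1,\qquad g(1)=1,\qquad g'(1)=2\pi i,\qquad g'(0)=2\pi i .$$
The singular value $0$ lands on a repelling fixed point. Let us count what this produces. Fix a small closed disc $D$ near $1$ that does not contain $1$. For small $h$, $g(h)\approx1+2\pi i h$, and each further step multiplies the distance to $1$ by about $2\pi i$. So $g^{n+1}(h)=v\in D$ means, to first order, $h\approx(2\pi i)^{-(n+1)}(v-1)$. The points $z$ with $g(z)=h$ are $z=\zeta/(2\pi i)$ with $e^\zeta=h$, that is,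
$$\zeta\approx\log(v-1)-(n+1)\log(2\pi i)+2\pi ik,\qquad k\in\mathbb Z .$$
As $v$ runs over $D$, $\zeta$ runs over a small tile whose size depends neither on $n$ nor on $k$. There is one tile per point of a lattice, as long as $\mathrm{Re}\,\zeta$ is very negative. Hence the disc $D(-x,x/8)$ contains at least a constant times $x^2$ tiles when $x$ is large, and $g^{n+2}$ maps the corresponding $z$-tile onto $D$.

To turn this into maps from $D$ to itself we pull the big disc back until it lies in $D$. Its center is $z_0=-x/(2\pi i)=ix/(2\pi)$. A branch of $g^{-1}$ is $w\mapsto(\log w)/(2\pi i)$, with derivative $1/(2\pi iw)$. At $z_0$ this has modulus $1/x$, so the big disc becomes a region of bounded size around $z_1=(\log z_0)/(2\pi i)$. The next pullback costs a factor $1/|2\pi z_1|=1/|\log z_0|\approx1/\log x$, the next one about $1/\log\log x$, and so on. Soon we are in a bounded part of the plane, and then a bounded number of pullbacks should bring us into $D$. We end with at least $cx^2$ maps of $D$ into itself, with disjoint images, that contract by no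 more than about $x^{-1}(\log x)^{-C}$. The exponent $t$ with $cx^2\cdot\big(x(\log x)^{C}\big)^{-t}=1$ tends to $2$ as $x\to\infty$. So the count suggests $\mathrm{Hdim}\,\mathcal J(g)=2$. The argument of Section 6 makes this rigorous, and not only for the exponential.

So two parameters in the same family gave a singular value that is harmless and a singular value that forces a large Julia set. For which transcendental $f$ can we choose $A$ and $B$ to obtain dimension $2$?

## 2. The Speiser class and its quasiconformal deformations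

Let $f$ be a transcendental entire function. A value $a\in\mathbb C$ is an asymptotic value if there is a path $\gamma$ to $\infty$ with $f\to a$ along $\gamma$.

**Definition (singular set, Speiser class).** $S(f)$ is the closure of the set of critical values and (finite) asymptotic values of $f$. The Speiser class $\mathcal S$ consists of the transcendental entire $f$ with $S(f)$ finite.

For example $S(e^z)=\{0\}$, where $0$ is asymptotic along the negative real axis and there are no critical points. Also $S(\cos)=\{1,-1\}$, both critical values. We use the textbook fact that $f:\mathbb C\setminus f^{-1}(S(f))\to\mathbb C\setminus S(f)$ is a covering.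

**Definition (deformations).** For $f\in\mathcal S$ let
$$M_f=\{\,g=\psi\circ f\circ\varphi:\ g\text{ entire},\ \psi,\varphi\text{ quasiconformal homeomorphisms of the plane}\,\}.$$

This is a finite-dimensional family. Conjecture 13 of the text "Summary of Results from Prior NSF Support" (https://www.math.stonybrook.edu/~bishop/vita/nsf18.pdf) says that for $f\in\mathcal S$ the supremum of $\mathrm{Hdim}(\mathcal J(g))$ over $g\in M_f$ equals $2$. We prove that this is true. For $\lambda=(A,B)\in\mathbb C^*\times\mathbb C$ put
$$g_\lambda(z)=f(Az+B).$$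
Affine maps are quasiconformal, so $g_\lambda\in M_f$ (with $\psi=\mathrm{id}$). Precomposition with a bijective affine map changes neither critical nor asymptotic values, so $S(g_\lambda)=S(f)$.

**Theorem 1.** For every $f\in\mathcal S$ there is $\lambda\in\mathbb C^*\times\mathbb C$ with $\mathrm{Hdim}\,\mathcal J(g_\lambda)=2$. Hence $\sup\{\mathrm{Hdim}\,\mathcal J(g):g\in M_f\}=2$, and the supremum is a maximum. So the conjecture holds.

A natural first plan is to choose $\lambda$ so that every singular value lands on a repelling cycle, hoping that nothing is left for the Fatou set. But the two numbers $A,B$ prescribe the images $As+B$ of two points and no more, while $S(f)$ may be large. We therefore aim lower: we control one singular value, and look for compact expanding subsets of $\mathcal J(g_\lambda)$ whose dimension is close to $2$.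

**Theorem 2.** Let $f$ be transcendental entire, and suppose that either

* (A) $S(f)$ is bounded and $f$ has a logarithmic singularity over some $s\in\mathbb C$: for some $r>0$ there is a component $T$ of $f^{-1}(D(s,r)\setminus\{s\})$ on which $f:T\to D(s,r)\setminus\{s\}$ is a universal covering; or
* (B) $f$ has a critical point and $S(f)\ne\mathbb C$.

Then there is $\lambda$ with $\mathrm{Hdim}\,\mathcal J(g_\lambda)=2$. Moreover $\mathcal J(g_\lambda)$ contains compact sets, invariant and expanding for iterates of $g_\lambda$, of dimension arbitrarily close to $2$. In case (A) it suffices that $g_\lambda(s)=p$, $g_\lambda(p)=p$, $|g_\lambda'(p)|\ge4$, $g_\lambda'(s)\ne0$ for some $p$.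

Here "invariant and expanding for an iterate $G$ of $g_\lambda$" means $G(E)\subset E$ and $|(G^j)'|\to\infty$ uniformly on $E$. For $f=e^z$ and $s=0$, the set $T=\{\mathrm{Re}\,z<\log r\}$ shows that the singularity is logarithmic, and $e^{2\pi iz}$ satisfies the sufficient condition with $p=1$, since $|g'(1)|=2\pi\ge4$. So Theorem 2 confirms the count of Section 1.

## 3. Finite singular sets: why (A) or (B) always holds

This section deduces Theorem 1 from Theorem 2. We use one fact on coverings several times: a connected covering of a punctured disc is either universal, equivalent to $\zeta\mapsto e^\zeta$ on a half-plane, or of finite degree $m$, equivalent to $z\mapsto z^m$ on a punctured disc.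

Let $f\in\mathcal S$. If $S(f)=\emptyset$, then $f:\mathbb C\to\mathbb C$ is a covering, hence injective, hence affine, which is impossible. Since $S(f)$ is finite, it consists of critical values and asymptotic values. If $f$ has a critical point, (B) holds. Otherwise $f$ has a finite asymptotic value $s$. Choose $r$ with $D(s,r)\cap S(f)=\{s\}$. On each component $W$ of $f^{-1}(D(s,r)\setminus\{s\})$ the map $f$ is a covering of the punctured disc.

**Finite-degree components are small.** Suppose $f$ has finite degree on $W$. Then $W$ is conformally a punctured disc and $f\to s$ at its puncture. The cluster set of the puncture is connected and contained in $f^{-1}(s)\cup\{\infty\}$, which is countable, so it is a single point. If this point were $\infty$, the conformal parametrization of $W$ by a punctured disc would have a pole at the puncture. Then $W$ would contain a punctured neighborhood of $\infty$ with $f\to s$ at $\infty$, although $\infty$ is an essential singularity. So it is a point $z^*\in\mathbb C$, and $f:W\cup\{z^*\}\to D(s,r)$ is proper. A connected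 open set on which $f$ is proper onto $D(s,r)$ is relatively closed in $f^{-1}(D(s,r))$, so $W\cup\{z^*\}$ is a component of $f^{-1}(D(s,r))$. By properness the part of $f^{-1}(\overline D(s,r/2))$ in it is compact.

**The asymptotic path chooses a universal component.** Let $\gamma$ be a path to $\infty$ with $f\to s$ along it. A tail of $\gamma$ lies in $f^{-1}(D(s,r/2))$, hence in one component $U$ of $f^{-1}(D(s,r))$. Since $f^{-1}(s)$ is discrete, $U\setminus f^{-1}(s)$ is connected, and it is therefore one of the components $W$ above. If $W$ had finite degree, then $U=W\cup\{z^*\}$, and the tail would lie in a compact set, which is absurd for a path to $\infty$. So $f$ is universal on $W$, and (A) holds with $T=W$. This proves Theorem 1 once Theorem 2 is known, since dimension in the plane never exceeds $2$. $\square$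

## 4. Distortion, linearizers and totally ramified values

We recall the tools, and what they look like in an example.

**Koebe's theorems.** Let $F$ be univalent on $D(a,R)$, and $|z-a|=\varrho R$ with $\varrho<1$. Then
$$\frac{|F'(a)|R\varrho}{(1+\varrho)^2}\le|F(z)-F(a)|\le\frac{|F'(a)|R\varrho}{(1-\varrho)^2},\qquad |F'(z)|\ge|F'(a)|\frac{1-\varrho}{(1+\varrho)^3},$$
and $F(D(a,R))\supset D(F(a),R|F'(a)|/4)$.

**Picard, Montel.** A transcendental entire function takes every value infinitely often with at most one exception. A family of holomorphic functions omitting $0$ and $1$ is normal (with $\infty$ allowed as a limit).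

**Nevanlinna's theorem.** A finite value is totally ramified for an entire function if it has no simple preimage; omitted values are included. A transcendental entire function has at most two finite totally ramified values. For $\cos$ the values $\pm1$ are totally ramified, so two can occur.

**Linearizers.** Let $G$ be entire, $G(p)=p$, $\omega=G'(p)$, $|\omega|>1$. There is an entire $\Psi$ with $\Psi(0)=p$, $\Psi'(0)=1$ and $\Psi(\omega u)=G(\Psi(u))$. For $G(z)=z^2$, $p=1$, one has $\Psi(u)=e^u$. If $G$ is transcendental, so is $\Psi$: otherwise $G\circ\Psi=\Psi(\omega\,\cdot)$ would be a polynomial, and then $G$ too.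

**Hausdorff dimension.** It is monotone and bi-Lipschitz invariant. A locally $\alpha$-Hölder map satisfies $\mathrm{Hdim}\,F(X)\le\alpha^{-1}\mathrm{Hdim}\,X$ for compact $X$. The mass distribution principle says: if $\mu$ is a probability measure on $X$ and $\mu(U)\le C(\mathrm{diam}\,U)^\tau$ for all sets $U$ of small diameter, then $\mathrm{Hdim}\,X\ge\tau$.

**Julia sets.** $\mathcal J(g)$ is closed and contains all repelling periodic points.

## 5. Sending a singular value to a repelling fixed point

This construction opens both cases. Let $S(f)\ne\mathbb C$ and let $s\in\mathbb C$. Since $\mathbb C\setminus S(f)$ is open and nonempty, Picard's theorem lets us choose $p\notin S(f)\cup\{s\}$ which $f$ takes infinitely often. All preimages of $p$ are simple. Fix $w_2\in f^{-1}(p)$, take $w_1\in f^{-1}(p)\setminus\{w_2\}$, and set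
$$A_0=\frac{w_2-w_1}{p-s},\qquad B_0=w_2-A_0p .$$
Then $A_0p+B_0=w_2$ and $A_0s+B_0=w_2-A_0(p-s)=w_1$. So $g=g_{(A_0,B_0)}$ satisfies
$$g(s)=p,\quad g(p)=p,\quad g'(p)=A_0f'(w_2),\quad g'(s)=A_0f'(w_1)\ne0. \tag{1}$$
As $w_1\to\infty$ in $f^{-1}(p)$, $|A_0|\to\infty$, so we may also assume $|g'(p)|\ge4$.

Try this on $f=\cos$, $s=1=\cos0$, $p=0$, $w_2=\pi/2$, $w_1=\pi/2+2\pi$. We get $A_0=2\pi$, $B_0=\pi/2$ and $g(z)=\cos(2\pi z+\pi/2)=-\sin(2\pi z)$. Its critical point $-\frac14$ goes to $1$, then to $0$, which is fixed with multiplier $-2\pi$.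

## 6. Lattice tiles over a logarithmic singularity: case (A)

Let $g=g_\lambda$ satisfy $g(s)=p$, $g(p)=p$, $|g'(p)|\ge4$, $g'(s)\ne0$, with $s$ the value in (A). Such $g$ exist by Section 5, because $S(f)$ is bounded. Nothing else about $\lambda$ is used, so this also proves the last sentence of Theorem 2. Composing with an affine map, we see that $S(g)=S(f)$ is bounded and that $g$ has a logarithmic singularity over $s$; call its component again $T$. Write $\omega=g'(p)$. The letters $C,c$ denote positive constants that do not depend on $x$; they may change from line to line.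

**Step 1: logarithmic coordinates on two tracts.** This step replaces the explicit logarithms of Section 1. Since $\zeta\mapsto s+e^\zeta$ is a universal covering of $D(s,r)\setminus\{s\}$, there is a conformal map $\varphi:\{\mathrm{Re}\,\zeta<\log r\}\to T$ with $g(\varphi(\zeta))=s+e^\zeta$.

We claim that $\varphi(\zeta)\to\infty$ uniformly as $\mathrm{Re}\,\zeta\to-\infty$. Otherwise $\varphi(\zeta_\nu)\to z^*\in\mathbb C$ for some $\mathrm{Re}\,\zeta_\nu\to-\infty$, and $g(z^*)=s$. Let $W'$ be the component of $g^{-1}(D(s,r))$ containing $z^*$. It meets $T$, and $W'\setminus g^{-1}(s)$ is connected, so $W'\setminus g^{-1}(s)=T$. A small circle about $z^*$ lies in $T$. It is contractible in $T$, which is simply connected, so its image is contractible in $D(s,r)\setminus\{s\}$. But the image winds around $s$, a contradiction.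

Next choose $R_0>e$ with $S(g)\cup\{g(0)\}\subset D(0,R_0)$, put $\rho_0=\log R_0$, and let $V$ be a component of $\{|g|>R_0\}$. Then $0\notin V$, and $g:V\to\{|z|>R_0\}$ is a covering. If it had finite degree, $V$ would be conformally a punctured disc with $g\to\infty$ at the puncture. Since $g$ is bounded on bounded sets, $z\to\infty$ at the puncture, so $V$ contains a punctured neighborhood of $\infty$, and $g$ has a pole at $\infty$, a contradiction. So the covering is universal, and there is a conformal $\Phi:\{\mathrm{Re}\,\zeta>\rho_0\}\to V$ with $g(\Phi(\zeta))=e^\zeta$. The map $\Phi$ plays the part of the branch of $g^{-1}\circ\exp$.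

**Step 2: growth estimates and the choice of $x$.** We need to know that $\Phi$ and $\varphi$ grow at most polynomially, and that $\log\varphi$ does not contract too much at suitable points. Let $w=\zeta-\rho_0$ and $u=\frac{w-1}{w+1}$, which maps the half-plane to the unit disc. If $\mathrm{Re}\,w\ge1$, then
$$1-|u|^2=\frac{4\,\mathrm{Re}\,w}{|w+1|^2}\ge\frac4{|w+1|^2},\qquad 1-|u|\ge\frac2{|w+1|^2},\qquad \Big|\frac{du}{d\zeta}\Big|=\frac2{|w+1|^2}.$$
Let $F(u)=\Phi(\zeta)$, univalent on the unit disc. By the growth theorem $|F(u)-F(0)|\le|F'(0)|(1-|u|)^{-2}\le|F'(0)||w+1|^4/4$. By the distortion theorem $|F'(u)|\ge|F'(0)|(1-|u|)/8\ge|F'(0)|/(4|w+1|^2)$, so $|\Phi'(\zeta)|\ge|F'(0)|/(2|w+1|^4)$. As $\rho_0>1$ and $|\zeta|\ge\rho_0+1$, we have $|w+1|\le2|\zeta|$. So there is a fixed $C_1\ge1$ with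
$$|\Phi(\zeta)|\le C_1|\zeta|^4,\qquad|\Phi'(\zeta)|\ge C_1^{-1}|\zeta|^{-4}\qquad(\mathrm{Re}\,\zeta\ge\rho_0+1). \tag{2}$$
The same argument with $w=\log r-\zeta$ gives $|\varphi(-x)|\le Cx^4$ for large $x$.

Fix $R_1$ with $\log R_1\ge\rho_0+100$, so large that for all $\ell\ge\log R_1$
$$\ell+\pi\le2\ell,\qquad\log(16C_1)+4\log\ell\le\ell^{1/2},\qquad C_1^{-2}(2\ell)^{-8}\ge\ell^{-9}. \tag{3}$$
By Step 1, for $x$ large we have $|\varphi|>R_1$ on $\{\mathrm{Re}\,\zeta<-x/8\}$, and $\log\varphi$ has a branch there. Since $\log|\varphi(-x)|\to\infty$, $\int^\infty|(\log\varphi)'(-x)|\,dx=\infty$. On the other hand $\int^\infty\frac{dx}{x(\log x)^2}<\infty$. Hence there is a sequence $x\to\infty$ with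
$$x\,|(\log\varphi)'(-x)|\ge(\log x)^{-2}. \tag{4}$$
From now on $x$ is a large member of this sequence.

**Step 3: pulling a disc of radius $x/4$ back to a bounded region.** Set $z_0=\varphi(-x)$, and as long as $|z_j|>R_1$ let
$$\zeta_j=\mathrm{Log}\,z_j\ \text{(principal)},\qquad z_{j+1}=\Phi(\zeta_j),\qquad\ell_j=\log|z_j| .$$
Let $m\ge1$ be the first index with $|z_m|\le R_1$. For $j<m$, $|\zeta_j|\le\ell_j+\pi\le2\ell_j$, so (2) and (3) give
$$\ell_{j+1}\le\log C_1+4\log(2\ell_j)=\log(16C_1)+4\log\ell_j\le\ell_j^{1/2}. \tag{5}$$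
Repeated square roots tend to $1<\log R_1$, so $m$ exists. On $\Delta'=D(-x,x/4)$ put $Z_0=\varphi$ and $Z_{j+1}=\Phi\circ\log Z_j$, with the branch of $\log Z_j$ that equals $\zeta_j$ at $-x$.

We claim that for $0\le j\le m-1$, $\log Z_j$ is well defined and univalent on $\Delta'$, and $\log Z_j(\Delta')\subset D(\zeta_j,10)$. The mechanism is that $\exp$ is injective on the image of $\log Z_j$, so that image cannot be large: a disc of radius greater than $\pi$ contains two points differing by $2\pi i$.

For $j=0$: $D(-x,3x/4)\subset\{\mathrm{Re}\,\zeta<-x/8\}$, and $\log\varphi$ is univalent there because $\varphi$ is. By the $1/4$-theorem $\frac14\cdot\frac{3x}4|(\log\varphi)'(-x)|\le\pi$, so $x|(\log\varphi)'(-x)|\le\frac{16}3\pi\le17$. The growth theorem with $\varrho=\frac13$ gives on $\Delta'$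
$$|\log\varphi(\zeta)-\zeta_0|\le\frac{3x}4\cdot\frac{17}x\cdot\frac{1/3}{(2/3)^2}<10 .$$

From $j-1$ to $j\le m-1$: $\mathrm{Re}\,\zeta_{j-1}=\ell_{j-1}>\log R_1\ge\rho_0+100$, so $D(\zeta_{j-1},100)$ lies in the domain of $\Phi$. As $0\notin V$, $\log\Phi$ is defined and univalent on this disc, and $\exp$ is injective on its image. So $25|(\log\Phi)'(\zeta_{j-1})|\le\pi$, and on $D(\zeta_{j-1},10)$ the function $\log\Phi$ differs from its central value by at most $100\cdot\frac\pi{25}\cdot\frac{0.1}{0.81}<2$. Since $\log Z_j=\log\Phi\circ\log Z_{j-1}$ and $\log Z_{j-1}(\Delta')\subset D(\zeta_{j-1},10)$, the claim follows.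

Now the derivative. By (2) and (3), for $j<m$,
$$\Big|\frac{\Phi'}{\Phi}(\zeta_j)\Big|\ge C_1^{-2}|\zeta_j|^{-8}\ge C_1^{-2}(2\ell_j)^{-8}\ge\ell_j^{-9}.$$
By (5), $\log\ell_{j+1}\le\frac12\log\ell_j$ for $j+1\le m-1$, so $\sum_{j\le m-2}\log\ell_j\le2\log\ell_0$ and $\prod_{j\le m-2}\ell_j^{-9}\ge\ell_0^{-18}$. As $|\varphi(-x)|\le Cx^4$, $\ell_0\le5\log x$. With (4), for $x$ large,
$$x\,|(\log Z_{m-1})'(-x)|=x\,|(\log\varphi)'(-x)|\prod_{j\le m-2}\Big|\frac{\Phi'}\Phi(\zeta_j)\Big|\ge\ell_0^{-18}(\log x)^{-2}\ge(\log x)^{-21}. \tag{6}$$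
Finally, $g\circ Z_{j+1}=g\circ\Phi\circ\log Z_j=Z_j$, so $g^{m-1}\circ Z_{m-1}=\varphi$. And since $|\Phi(\zeta_{m-1})|=|z_m|\le R_1$ and $e^{\zeta_{m-1}}=g(z_m)$, we have $\mathrm{Re}\,\zeta_{m-1}\le\log R_2$ with $R_2=\max_{|z|\le R_1}|g|$. So $\zeta_{m-1}$ lies in the fixed compact rectangle
$$Q=[\log R_1,\log R_2]\times[-\pi,\pi].$$

**Step 4: carrying the bounded region next to $p$.** We want finitely many branches that work for all $x$. Let $\Psi$ be the linearizer of $g$ at $p$; it is transcendental. Let $\rho>0$ be such that $\Psi$ is univalent on $D(0,2\rho)$. Let $\xi\in Q$. The four points $\Phi(\xi+2\pi ik)$, $k=0,1,2,3$, are distinct. By Nevanlinna's theorem one of them is neither $p$ nor a totally ramified value of $\Psi$. For this $k$ there is $u$ with $\Psi(u)=\Phi(\xi+2\pi ik)$ and $\Psi'(u)\ne0$; and $u\ne0$, as $\Psi(0)=p$. Choose $n'$ with $|\omega^{-n'}u|\le\rho$. With the local inverse of $\Psi$ that sends $\Psi(u)$ to $u$, set near $\xi$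
$$\tau(\zeta')=\omega^{-n'}\Psi^{-1}\big(\Phi(\zeta'+2\pi ik)\big).$$
Then $\tau$ is univalent, and $g^{n'}(\Psi(\tau(\zeta')))=\Psi(\omega^{n'}\tau(\zeta'))=\Phi(\zeta'+2\pi ik)$, hence
$$g^{n'+1}(\Psi(\tau(\zeta')))=e^{\zeta'} .$$
By compactness of $Q$ there are finitely many such maps $\tau_i$ on discs $D(\xi_i,2\delta_i)$ with $Q\subset\bigcup D(\xi_i,\delta_i)$ and, writing $u_i=\tau_i(\xi_i)$,
$$0<|u_i|\le\rho,\qquad\tau_i(D(\xi_i,2\delta_i))\subset D(u_i,|u_i|/10),\qquad|\tau_i'|\ge c .$$
Let $\delta=\min\delta_i$ and $\kappa=\min(\delta/40,1/8)$. By Step 3 and Schwarz's lemma, $\log Z_{m-1}$ maps $D(-x,\kappa x)$ into $D(\zeta_{m-1},10\cdot4\kappa)\subset D(\zeta_{m-1},\delta)$, and this disc lies in $D(\xi_i,2\delta_i)$ when $|\zeta_{m-1}-\xi_i|<\delta_i$. Pass to a subsequence of $x$ along which $i$ is fixed, and write $u_*=u_i$. Then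
$$\chi=\tau_i\circ\log Z_{m-1}:D(-x,\kappa x)\to D(u_*,|u_*|/10)$$
is univalent. Since $g^{n'+1}\circ\Psi\circ\chi=Z_{m-1}$ for the $n'$ belonging to $\tau_i$, we get with $N=N(x)=n'+m$
$$g^N\circ\Psi\circ\chi=\varphi,\qquad x\,|\chi'(-x)|\ge c(\log x)^{-21}. \tag{7}$$

**Step 5: the tiles.** Here we make the lattice of Section 1 exact. Let $D_*=\overline D(u_*,|u_*|/4)$ and $D_{**}=D(u_*,|u_*|/2)$; since $|u_*|\le\rho$, $D_{**}\subset D(0,2\rho)$. Near $0$ let $q(h)=\Psi^{-1}(g(s+h))$, with the branch of $\Psi^{-1}$ near $p$ that sends $p$ to $0$. Then $q(0)=0$ and $q'(0)=g'(s)=:\beta\ne0$. Write $q^{-1}(w)=\frac w\beta e^{\theta(w)}$ with $\theta$ holomorphic near $0$, $\theta(0)=0$. For $n\ge n_0$, $k\in\mathbb Z$, $v\in D_{**}$ let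
$$\zeta_{n,k}(v)=\log v-\log\beta-n\log\omega+2\pi ik+\theta(\omega^{-n}v)$$
with fixed branches. Then $e^{\zeta_{n,k}(v)}=q^{-1}(\omega^{-n}v)$. If $\mathrm{Re}\,\zeta_{n,k}(v)<\log r$, then $g(\varphi(\zeta_{n,k}(v)))=s+q^{-1}(\omega^{-n}v)$. One more step gives $\Psi(\omega^{-n}v)$, and $n$ more steps give $\Psi(v)$:
$$g^{n+2}(\varphi(\zeta_{n,k}(v)))=\Psi(v)\qquad\text{whenever }\mathrm{Re}\,\zeta_{n,k}(v)<\log r. \tag{8}$$

The maps $\zeta_{n,k}$ are injective with pairwise disjoint images. Indeed $\zeta_{n,k}(v)=\zeta_{n',k'}(v')$ implies $\omega^{-n}v=\omega^{-n'}v'$ after exponentiating. Both $|v|,|v'|$ lie in $(\frac12|u_*|,\frac32|u_*|)$, so $|v/v'|$ and $|v'/v|$ are less than $3$; as $|\omega|\ge4$, $n=n'$, then $v=v'$, then $k=k'$.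

If $n_0$ is large, $|\zeta_{n,k}'(v)|=|1/v+\omega^{-n}\theta'(\omega^{-n}v)|\ge\frac1{2|u_*|}$. On $D_{**}$ we have $|\log v-\log u_*|\le\log2$, so $\zeta_{n,k}(D_{**})\subset D(c_{n,k},2)$ with
$$c_{n,k}=\log u_*-\log\beta-n\log\omega+2\pi ik .$$
These centers lie on a translate of the lattice spanned by $\log\omega$ and $2\pi i$, which are independent over $\mathbb R$ as $|\omega|>1$. The disc $D(-x,\kappa x/2)$ contains at least $cx^2$ points of the translated lattice for $x$ large. All of them have $n\ge n_0$, because their real parts are at most $-x+\kappa x/2$. The corresponding tiles lie in $D(-x,\frac34\kappa x)\subset\{\mathrm{Re}\,\zeta<\log r\}$. For these finitely many $(n,k)$ put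
$$S_{n,k}=\chi\circ\zeta_{n,k}:D_{**}\to D(u_*,|u_*|/10).$$
They are univalent with disjoint images. By the distortion theorem for $\chi$ with $\varrho\le\frac34$, and (7), on $D_{**}$
$$|S_{n,k}'|\ge c\,x^{-1}(\log x)^{-21}. \tag{9}$$

**Step 6: the dimension of the attractor.** For $v\in D_*$ the disc $D(v,|u_*|/4)$ lies in $D_{**}$, and Cauchy's estimate gives $|S_{n,k}'(v)|\le\frac{|u_*|/10}{|u_*|/4}=0.4$. So the $S_{n,k}$ are contractions of $D_*$ into itself with pairwise disjoint images.

We need a lower Lipschitz bound: if $S$ is univalent on $D_{**}$ and $v,v'\in D_*$, then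
$$|S(v)-S(v')|\ge\tfrac1{16}|S'(v)||v-v'| .$$
Indeed $S$ is univalent on $D(v,|u_*|/4)$. If $|v-v'|<|u_*|/8$, the growth theorem with $\varrho<\frac12$ gives the factor $\frac49$. Otherwise, by injectivity, $S(v')\notin S(D(v,|u_*|/8))\supset D(S(v),|S'(v)||u_*|/32)$, while $|v-v'|\le|u_*|/2$; this gives the factor $\frac1{16}$.

By (9), all our maps satisfy $|S_{n,k}(v)-S_{n,k}(v')|\ge b|v-v'|$ on $D_*$ with $b=c\,x^{-1}(\log x)^{-21}<1$. Let $M\ge cx^2$ be their number, and let $\Lambda\subset D_*$ be their attractor, the compact set with $\Lambda=\bigcup_iS_i(\Lambda)$ (the $S_i$ being our maps in some order).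

We show $\mathrm{Hdim}\,\Lambda\ge\tau$, where $Mb^\tau=1$. The pieces $S_i(\Lambda)$ are disjoint and compact; let $\mathsf d>0$ be the minimum of their mutual distances. Two distinct pieces $S_w(\Lambda)$ of level $n$ share a common prefix of some length at most $n-1$, so they have distance at least $b^{n-1}\mathsf d$. Let $\mu$ be the probability measure that gives mass $M^{-n}$ to each piece of level $n$. If $b^n\mathsf d\le\mathrm{diam}\,U<b^{n-1}\mathsf d$ with $n\ge1$, then $U$ meets at most one piece of level $n$, so
$$\mu(U)\le M^{-n}=b^{n\tau}\le(\mathrm{diam}\,U/\mathsf d)^\tau .$$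
Points have measure zero. The mass distribution principle gives $\mathrm{Hdim}\,\Lambda\ge\tau$. For $t<2$,
$$Mb^t\ge c'x^{2-t}(\log x)^{-21t}>1\qquad(x\text{ large}),$$
so $\tau>t$ and $\mathrm{Hdim}\,\Lambda\ge t$.

**Step 7: the attractor sits in the Julia set.** By (7) and (8), on $D_{**}$
$$g^{N+n+2}\circ\Psi\circ S_{n,k}=g^{n+2}\circ\varphi\circ\zeta_{n,k}=\Psi. \tag{10}$$
Let $v$ be the fixed point of a word $S_w$ in these maps, with total return time $N_w$. By (10), $g^{N_w}\circ\Psi\circ S_w=\Psi$, so $\Psi(v)$ is periodic and $(g^{N_w})'(\Psi(v))=1/S_w'(v)$ has modulus greater than $1$. Thus $\Psi(v)\in\mathcal J(g)$. Such $v$ are dense in $\Lambda$: the fixed point of $S_w$ lies in $S_w(\Lambda)$, and the diameters of these pieces tend to $0$. So $\Psi(\Lambda)\subset\mathcal J(g)$. As $\Psi$ is univalent near $D_*$, it is bi-Lipschitz on $D_*$, and $\mathrm{Hdim}\,\mathcal J(g)\ge t$ for every $t<2$. Hence $\mathrm{Hdim}\,\mathcal J(g)=2$.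

**Step 8: expanding sets.** Write $N_i$ for the return time $N+n+2$ of $S_i$. Let $E'$ be the union of the compact sets $g^j(\Psi(S_i(\Lambda)))$, $0\le j<N_i$. Since $g^{N_i}(\Psi(S_i(\Lambda)))=\Psi(\Lambda)=\bigcup_i\Psi(S_i(\Lambda))$, $E'$ is forward invariant under $g$, and by invariance of $\mathcal J(g)$ it lies in $\mathcal J(g)$. For a word $w$ of length $k$,
$$(g^{N_w})'(\Psi(S_w(v)))=\frac{\Psi'(v)}{\Psi'(S_w(v))\,S_w'(v)}$$
has modulus at least $c(0.4)^{-k}$. In particular $g'\ne0$ on $E'$, so $|g'|\ge a_0>0$ there, with $a_0\le1$. Let $N_{\max}=\max N_i$. For $y\in E'$, the first $j$ steps of its orbit consist of at most $N_{\max}$ steps into $\Psi(\Lambda)$, then at least $(j-2N_{\max})/N_{\max}$ complete returns, then at most $N_{\max}$ further steps. So $|(g^j)'(y)|\ge a_0^{2N_{\max}}\,c\,(0.4)^{-(j-2N_{\max})/N_{\max}}\to\infty$ uniformly on $E'$. Since $E'\supset\Psi(\Lambda)$ has dimension at least $t$, case (A) of Theorem 2 is proved. $\square$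

## 7. What the tile count gives at a critical point

Now let $s=f(c)$ with $c$ a critical point of $f$ of local degree $d\ge2$, and choose $g$ as in Section 5. The critical point $c_g$ of $g$ over $s$ goes to $s$, then to the repelling point $p$. The obvious attempt is to repeat Section 6 with $c_g$ in place of the tract. Near $c_g$, $g(c_g+y)=s+\alpha y^d(1+O(y))$, so the tiles are the solutions of $\alpha y^d(1+O(y))=q^{-1}(\omega^{-n}v)$. For each $n$ there are $d$ of them, of diameter comparable to $|\omega|^{-n/d}$. If a fixed univalent branch carries a neighborhood of $c_g$ into $D_*$, the exponent obtained from the count solves an equation of the form $d\sum_{n\ge n_0}(C|\omega|^{-n/d})^t=1$. The series converges geometrically, and no parameter is left that could be sent to infinity: one gets one fixed number, with no reason for it to be close to $2$.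

In logarithmic coordinates one sees which step of the proof is lost. The analogue of $\varphi$ is $\zeta\mapsto c_g+(e^\zeta/\alpha)^{1/d}$ to first order. The exponential $e^{\zeta/d}$ has period $2\pi id$, so it is univalent on no disc of radius greater than $\pi d$, whereas Step 3 needed a disc of radius $3x/4$ about $-x$. The lattice is still there, but $k$ counts only modulo $d$.

The way around is not to keep the critical orbit on the repelling point but to perturb $\lambda$ slightly. Then $g_\lambda^l(s)$ misses the repelling point by a small $\xi$. After $n$ more rounds the miss has grown to about $\omega^n\xi$, and if $\xi$ is of order $\omega^{-n}$ the critical orbit leaves the repelling point at a place of our choice. We choose a place that is mapped back to the critical point. The first return near the critical point is then of the form $y\mapsto\text{const}+\text{const}\cdot\omega^ny^d$, and after rescaling $y$ it becomes a small perturbation of $Y\mapsto Y^d+t$, where $t$ can be tuned. Polynomials $Y^d+t$ can have large expanding sets, and these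 survive small perturbations. So we need three ingredients: persistence of expanding sets (Section 8), polynomials $Y^d+t$ with large ones (Section 9), and the rescaling statement (Section 10).

## 8. Persistence of hyperbolic sets

**Definition (hyperbolic set).** A hyperbolic set for $P$ is a compact $X$ such that for some $N$: $P^N$ is defined near $X$, $P^N(X)\subset X$, and $|(P^N)'|\ge4$ on $X$.

For $P(z)=z^2$ the unit circle is one, with $N=2$, since $|(P^2)'|=4|z|^3=4$ there.

**Definition (holomorphic motion).** A holomorphic motion of a set $X\subset\hat{\mathbb C}$ over $\{|s|<S\}$ is a map $(s,x)\mapsto h_s(x)\in\hat{\mathbb C}$, holomorphic in $s$, injective in $x$, with $h_0=\mathrm{id}$.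

An example over $|s|<1$ is $h_s(x)=x+s\bar x$ on $\mathbb C$: if $h_s(x)=h_s(x')$ then $|x-x'|=|s||x-x'|$, so $x=x'$. We use two theorems. Słodkowski (Proc. AMS 111 (1991)): a holomorphic motion of a set over $\{|s|<S\}$ extends to a holomorphic motion of $\hat{\mathbb C}$, and the time-$s$ map is $K$-quasiconformal with $K\le\frac{1+|s|/S}{1-|s|/S}$. Mori: $K$-quasiconformal maps are locally $1/K$-Hölder.

**Lemma 3.** Let $P$ be holomorphic near a compact set $X$, $P(X)\subset X$, $|P'|\ge4$ on $X$. There is $r>0$, which may be taken arbitrarily small, such that for every $\theta<1$ there is $\eta>0$ with the following property. If $R$ is holomorphic on $X_{4r}=\{\mathrm{dist}(z,X)<4r\}$ and $|R-P|<\eta$ there, then there is an injective continuous $h:X\to\mathbb C$ with $R\circ h=h\circ P$, $|(R^n)'|\ge\frac34 2^n$ on $h(X)$ for all $n$, and $\mathrm{Hdim}\,h(X)\ge\theta\,\mathrm{Hdim}\,X$.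

**Step 1: inverse branches.** We find inverse branches of $R$ along orbits of $P$. By uniform continuity choose $r$ with $P$ holomorphic near $\overline{X_{4r}}$ and $|P'(z)-P'(x)|\le|P'(x)|/8$ for $x\in X$, $|z-x|<4r$. Integrating $P'-P'(x)$ along segments,
$$|P(z)-P(z')|\ge\tfrac78|P'(x)||z-z'|\ge3.5|z-z'|\quad\text{on }D(x,4r), \tag{11}$$
and in particular $P(D(x,r))\supset D(P(x),3.5r)$. Let $|R-P|<r$ on $X_{4r}$. For $w\in D(P(x),2r)$ and $|z-x|=r$ we have $|P(z)-w|>1.5r>|R(z)-P(z)|$. By Rouché's theorem $R=w$ has exactly one solution $\sigma_x(w)$ in $D(x,r)$, because $P=w$ has exactly one. From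
$$\sigma_x(w)=\frac1{2\pi i}\oint_{|z-x|=r}\frac{zR'(z)}{R(z)-w}\,dz$$
we see that $\sigma_x:D(P(x),2r)\to D(x,r)$ is holomorphic, also in parameters on which $R$ depends holomorphically.

**Step 2: contraction.** We measure contraction with the hyperbolic densities $\rho_{D(x,R)}(z)=\frac{2R}{R^2-|z-x|^2}$. On $D(x,r)$
$$\frac{\rho_{D(x,2r)}(z)}{\rho_{D(x,r)}(z)}=\frac{2(r^2-|z-x|^2)}{4r^2-|z-x|^2}\le\frac12 .$$
By Schwarz–Pick, $\sigma_x$ does not expand from $\rho_{D(P(x),2r)}$ to $\rho_{D(x,r)}$, so it contracts from $\rho_{D(P(x),2r)}$ to $\rho_{D(x,2r)}$ by the factor $\frac12$. Also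
$$\frac1r\le\rho_{D(x,2r)}\le\frac4{3r}\quad\text{on }D(x,r). \tag{12}$$

**Step 3: the conjugacy.** Let $x_j=P^j(x)$ and $a_n(x)=\sigma_{x_0}\cdots\sigma_{x_{n-1}}(x_n)$. By (12) the points $x_n$ and $\sigma_{x_n}(x_{n+1})\in D(x_n,r)$ have hyperbolic distance at most $\frac43$ in $D(x_n,2r)$. So $a_n$ and $a_{n+1}$ have hyperbolic distance at most $\frac43 2^{-n}$ in $D(x,2r)$, and $|a_{n+1}-a_n|\le\frac43 2^{-n}r$. Hence $a_n(x)$ converges uniformly, also in parameters, to a point $h(x)\in\overline D(x,r)$. The same limit at $x_1$ lies in $\overline D(x_1,r)\subset D(x_1,2r)$, so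
$$h(x)=\sigma_x(h(P(x)))\in D(x,r),\qquad R(h(x))=h(P(x)).$$
The inverse of $R^n$ near $h(x_n)$ is $\sigma_{x_0}\cdots\sigma_{x_{n-1}}$. Since $h(x_j)\in D(x_j,r)$, its $n$-fold contraction together with (12) gives a derivative of modulus at most $\frac43 2^{-n}$, that is, $|(R^n)'(h(x))|\ge\frac34 2^n$.

If $h(x)=h(x')$, then $h(x_j)=h(x_j')$ and $|x_j-x_j'|<2r$ for all $j$, while by (11) these distances grow by a factor at least $3.5$ at each step; so $x=x'$. For $R=P$ we have $\sigma_x(P(x))=x$, so $h=\mathrm{id}$.

**Step 4: dimension.** We embed $R$ in a holomorphic family. Let $e=\sup_{X_{4r}}|R-P|$. If $e=0$ nothing is to be shown. Otherwise let $R_s=P+s(R-P)$ for $|s|<S:=r/e$. Then $|R_s-P|<r$, so Steps 1–3 apply, and $(s,x)\mapsto h_{R_s}(x)$ is a holomorphic motion of $X$; we also let it fix $\infty$. If $\eta<r$, then $S>1$, and $h=h_{R_1}$ extends to a $K$-quasiconformal homeomorphism of $\hat{\mathbb C}$ fixing $\infty$ with $K\le\frac{S+1}{S-1}$. In particular $h$ is continuous and $h(X)$ is compact. Mori's theorem for the inverse gives $\mathrm{Hdim}\,X\le K\,\mathrm{Hdim}\,h(X)$.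 If $\eta$ is small, $S$ is large and $K\le1/\theta$. $\square$

We shall use two complements.

(i) For a hyperbolic set of $P$ we apply Lemma 3 to $P^N$ and $R^N$. Then $h(X)$ is again a hyperbolic set of $R$, since $\frac34 2^3\ge4$. Closeness of $R^N$ to $P^N$ follows from closeness of $R$ to $P$: if $K$ is compact, $P$ and $R_\nu$ are holomorphic on an open set $O\supset K\cup P(K)\cup\dots\cup P^{N-1}(K)$, and $R_\nu\to P$ locally uniformly on $O$, then $R_\nu^N\to P^N$ uniformly on $K$, by induction on $N$ from $|R_\nu^{j+1}-P^{j+1}|\le|R_\nu(R_\nu^j)-P(R_\nu^j)|+|P(R_\nu^j)-P(P^j)|$. We use this with $K=\overline{X_{4r}}$.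

(ii) If $R=L^{-1}\circ g^m\circ L$ with $g$ entire and $L$ affine, then $L(h(X))\subset\mathcal J(g)$. Indeed, under the iterates of $g^{mN}$ the orbits of points of $L(h(X))$ stay in this compact set while the derivatives tend to $\infty$. A locally uniform limit of a subsequence near such a point would be finite there, hence holomorphic with finite derivative, a contradiction.

## 9. Unicritical polynomials with large hyperbolic sets

Let $P_t(z)=z^d+t$, $d\ge2$. For $n\ge1$, $P_t^n(0)$ is a polynomial in $t$ of degree $d^{n-1}$: it starts with $P_t(0)=t$, and each step takes the $d$-th power and adds $t$.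

We quote two theorems. Recall that a fixed point is parabolic if its multiplier is a root of unity (and no iterate of the map is the identity). Its basin consists of the points attracted to it but not landing on it; the immediate basin is formed by the components having the point on their boundary along the attracting directions. For $z^2+\frac14$ the point $\frac12$ is parabolic with multiplier $1$, and the critical orbit $0,\frac14,\frac5{16},\dots$ increases to $\frac12$.

**Shishikura (Ann. of Math. 147 (1998), Theorem 2).** Let $f_0$ be a rational map of degree $d>1$ with a parabolic fixed point $\zeta$ of multiplier $e^{2\pi ip/q}$ whose immediate parabolic basin contains only one critical point of $f_0$. For all $\varepsilon,b>0$ there are neighborhoods $\mathcal N$ of $f_0$ (in the space of rational maps of degree $d$) and $V$ of $\zeta$, and positive integers $N_1,N_2$, such that if $f\in\mathcal N$ has a fixed point in $V$ with multiplier $e^{2\pi i\alpha}$, $q\alpha=p\pm\frac1{a_1\pm\frac1{a_2+\beta}}$, $a_i\ge N_i$ integers, $0\le\mathrm{Re}\,\beta<1$,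 $|\mathrm{Im}\,\beta|<b$, then $\mathrm{Hdim}\,J(f)>2-\varepsilon$. The hypothesis restricts the number of critical points in the immediate basin, not the multiplicity of that critical point.

**McMullen (Comment. Math. Helv. 75 (2000), "Hausdorff dimension and conformal dynamics II").** For a geometrically finite rational map (every critical point in $J$ is preperiodic), $\mathrm{Hdim}\,J$ equals the hyperbolic dimension, i.e. the supremum of $\mathrm{Hdim}\,X$ over compact forward invariant expanding sets $X$.

The map $z^2+\frac14$ is geometrically finite, because neither $0$ nor $\infty$ lies in its Julia set.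

**Lemma 4.** For $d\ge2$ and $\varepsilon>0$ there is $t_1$ such that (a) $0$ is eventually mapped by $P_{t_1}$ to a repelling periodic point; (b) $P_{t_1}$ has a hyperbolic set of dimension greater than $2-\varepsilon$.

**Step 1: a parameter with a large hyperbolic set.** Let $d\zeta^{d-1}=1$ and $t_0=\zeta-\zeta^d$. Then $\zeta$ is a parabolic fixed point of $P_{t_0}$ with multiplier $1$. Its immediate basin contains a critical point, and $0$ is the only finite one, so it contains exactly one (of multiplicity $d-1$). For $\rho$ near $1$ the equations $dz^{d-1}=\rho$, $t=z-z^d$ have a solution with $z$ near $\zeta$ and $t$ near $t_0$; then $z$ is a fixed point of $P_t$ with multiplier $\rho$. Apply Shishikura's theorem with $q=1$, $p=1$, $\beta=0$ and $\alpha=1+\frac1{a_1+1/a_2}$, $a_1,a_2$ large. We get $t_*$ such that $P_{t_*}$ has a fixed point with multiplier $e^{2\pi i\alpha}\ne1$, $\alpha$ rational, and $\mathrm{Hdim}\,J(P_{t_*})>2-\varepsilon$. This fixed point is again parabolic, and the only finite critical point lies in its basin, so $P_{t_*}$ is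 geometrically finite. By McMullen's theorem it has a compact forward invariant expanding set of dimension greater than $2-\varepsilon$, which is a hyperbolic set. By Lemma 3 (with $\theta$ close to $1$), (b) holds for all $t$ near $t_*$. It remains to find $t_1$ arbitrarily near $t_*$ with (a).

**Step 2: the critical orbit is not normal in $t$ at $t_*$.** Since $e^{2\pi i\alpha}\ne1$, the fixed point continues holomorphically to $z(t)$ near $t_*$, with multiplier $\rho(t)=dz(t)^{d-1}$. Because $t=z(t)-z(t)^d$, $z(t)$ is not constant, hence neither is $\rho$.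

We claim that $\{t\mapsto P_t^n(0)\}$ is not normal on any disc $N\ni t_*$. Suppose it is; we may take $N$ small. As $|\rho(t_*)|=1$ and $\rho$ is open, both $N\cap\{|\rho|<1\}$ and $N\cap\{|\rho|>1\}$ are nonempty and open. Where $|\rho|<1$, the attracting fixed point $z(t)$ attracts the only finite critical point, so $P_t^n(0)\to z(t)$. Every locally uniform limit of a subsequence on $N$ (holomorphic or $\equiv\infty$) therefore coincides with $z(t)$ on an open set, hence on $N$. So $P_t^n(0)\to z(t)$ on $N$. Where $|\rho|>1$, convergence to a repelling fixed point forces $P_t^n(0)=z(t)$ for some $n\ge1$. So one of the countably many functions $P_t^n(0)-z(t)$ has uncountably many zeros in $N$ and vanishes identically on $N$. Then $P_t^{n+1}(0)=P_t(z(t))=z(t)=P_t^n(0)$ on $N$, hence identically as polynomials in $t$. This is impossible, as their degrees are $d^n>d^{n-1}$.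

**Step 3: landing on a repelling cycle.** $P_{t_*}$ has infinitely many cycles, and all but finitely many are repelling. Take a repelling cycle of period at least $2$ and two of its points, continued holomorphically as $q_1(t)\ne q_2(t)$ near $t_*$. If $P_t^n(0)\ne q_1(t),q_2(t)$ for all $n\ge1$ and all $t$ in a small disc $N\ni t_*$, then the functions
$$F_n(t)=\frac{P_t^n(0)-q_1(t)}{q_2(t)-q_1(t)}$$
omit $0$ and $1$ on $N$. By Montel they form a normal family, and so do the functions $P_t^n(0)=q_1+(q_2-q_1)F_n$, contradicting Step 2. Hence there are $t_1\to t_*$ such that $P_{t_1}^n(0)$, for some $n\ge1$, lies in a repelling cycle. $\square$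

We record what (a) gives. Let $P_{t_1}^{l'}(0)=y_0$ be repelling, $P_{t_1}^{k'}(y_0)=y_0$, with $l'\ge1$. Then $0$ is not periodic, since a cycle containing $0$ is superattracting. Moreover, if $y_0(t)$ is the continuation of $y_0$,
$$P_t^{l'}(0)-y_0(t)\not\equiv0\quad\text{near }t_1. \tag{13}$$
Otherwise $P_t^{l'+k'}(0)=P_t^{l'}(0)$ identically in $t$, impossible since the degrees are $d^{l'+k'-1}>d^{l'-1}$.

## 10. Rescaling the return to a critical point

From here on we are in case (B). Let $c$ be a critical point of $f$ of local degree $d\ge2$, $s=f(c)$, $c_\lambda=(c-B)/A$. Then $g_\lambda(c_\lambda)=s$, with local degree $d$. Let $E$ be the set of values taken finitely often by $f$; it has at most one point.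

**Definition (good parameter).** Call $\lambda_0$ good if

1. for some $l\ge1$, $q_0=g_{\lambda_0}^l(s)$ is a repelling periodic point of $g_{\lambda_0}$, and $(g_{\lambda_0}^l)'(s)\ne0$;
2. $\xi(\lambda)=g_\lambda^l(s)-q(\lambda)\not\equiv0$ near $\lambda_0$, where $q(\lambda)$ is the holomorphic continuation of $q_0$ as a periodic point;
3. $c_{\lambda_0}\notin S(f)\cup E$.

**A good parameter exists.** Take $\lambda_0=(A_0,B_0)$ from Section 5, choosing also $p\notin E$. Condition 1 holds with $l=1$, $q_0=p$, by (1). For condition 2 choose $A_\varepsilon,B_\varepsilon$ with $A_\varepsilon p+B_\varepsilon=w_2$ and $A_\varepsilon s+B_\varepsilon=w_1+\varepsilon$. Along this curve $p$ stays fixed, so $q\equiv p$, and $\xi=f(w_1+\varepsilon)-p\not\equiv0$. For condition 3, $c_{\lambda_0}=(c-w_2+A_0p)/A_0=p+(c-w_2)/A_0\to p$ as $|w_1|\to\infty$. Since $S(f)\cup E$ is closed and does not contain $p$, a large $|w_1|$ works.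

In the example $g(z)=-\sin(2\pi z)$ of Section 5 we have $E=\emptyset$ and $c_{\lambda_0}=-\frac14\notin\{\pm1\}$, so it is good. There $g(-\frac14+y)=\cos(2\pi y)=1-2\pi^2y^2+\cdots$, and $g(1+h)=-2\pi h+\cdots$. To leading order the orbit of $-\frac14+y$ leaves the fixed point $0$ along $(-2\pi)^{n+1}(-2\pi^2y^2)$: a quadratic map with a huge coefficient.

**Lemma 5.** Let $\lambda_0$ be good, and let $\Theta,M>0$. For all large $n$ there are $m_n\ge3$, $\sigma_n\in\mathbb C^*$, $\sigma_n\to0$, and maps $\Lambda_n:\{|t|\le\Theta\}\to\mathbb C^*\times\mathbb C$, holomorphic near $\{|t|\le\Theta\}$, with $\Lambda_n\to\lambda_0$ uniformly, such that with $\lambda=\Lambda_n(t)$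
$$R_{n,t}(Y):=\sigma_n^{-1}\big(g_\lambda^{m_n}(c_\lambda+\sigma_nY)-c_\lambda\big)\longrightarrow Y^d+t$$
uniformly on $|t|\le\Theta$, $|Y|\le M$.

**Step 1: a one-parameter family and its linearizers.** We reduce to one complex parameter. By condition 2 there is a complex line $\varepsilon\mapsto\lambda(\varepsilon)$ through $\lambda_0=\lambda(0)$ on which $\xi\not\equiv0$. We write the index $\varepsilon$ for $\lambda(\varepsilon)$. Since $\xi(0)=0$,
$$\xi(\varepsilon)=a\varepsilon^\mu(1+O(\varepsilon)),\qquad a\ne0,\ \mu\ge1 .$$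
Let $k$ be the period of $q_0$, $\omega_\varepsilon=(g_\varepsilon^k)'(q_\varepsilon)$ (so $|\omega_0|>1$), and $\Psi_\varepsilon$ the linearizer, $\Psi_\varepsilon(0)=q_\varepsilon$, $\Psi_\varepsilon'(0)=1$, $\Psi_\varepsilon(\omega_\varepsilon u)=g_\varepsilon^k(\Psi_\varepsilon(u))$. It is jointly holomorphic for $\varepsilon$ near $0$ and $u\in\mathbb C$. Indeed, if $\iota_\varepsilon$ is the local inverse of $g_\varepsilon^k$ fixing $q_\varepsilon$, then $\omega_\varepsilon^n(\iota_\varepsilon^n(z)-q_\varepsilon)$ converges uniformly for $(\varepsilon,z)$ near $(0,q_0)$ (Koenigs) to a function $L_\varepsilon(z)$, holomorphic in $(\varepsilon,z)$, with $L_\varepsilon(q_\varepsilon)=0$, $L_\varepsilon'(q_\varepsilon)=1$. Then $\Psi_\varepsilon=L_\varepsilon^{-1}$ near $u=0$, and $\Psi_\varepsilon(u)=g_\varepsilon^{kn}(\Psi_\varepsilon(\omega_\varepsilon^{-n}u))$ extends it, with one $n$ for all $u$ in a bounded set. As $g_0^k$ is transcendental, so is $\Psi_0$ (Section 4). Put $\Xi_\varepsilon=g_\varepsilon\circ\Psi_\varepsilon$.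

**Step 2: an exit back to the critical point.** We look for $u_0\ne0$ with $\Xi_0(u_0)=c_0$ and $\Xi_0'(u_0)\ne0$. By condition 3, $g_0^{-1}(c_0)$ is infinite and consists of noncritical points. By Nevanlinna's theorem one of them, $y$, is not totally ramified for $\Psi_0$. So there is $u_0$ with $\Psi_0(u_0)=y$ and $\Psi_0'(u_0)\ne0$, and then $\Xi_0(u_0)=c_0$, $\Xi_0'(u_0)=g_0'(y)\Psi_0'(u_0)\ne0$. Here $u_0\ne0$, since otherwise the critical point $c_0=g_0(q_0)$ would lie on a repelling cycle. By the implicit function theorem there is $u_\varepsilon$, holomorphic in $\varepsilon$, with $\Xi_\varepsilon(u_\varepsilon)=c_\varepsilon$ and value $u_0$ at $\varepsilon=0$.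

**Step 3: an exact formula for the return.** Let $Q_\varepsilon(h)=\Psi_\varepsilon^{-1}(g_\varepsilon^l(s+h))$ (branch near $q_\varepsilon$), holomorphic for $(\varepsilon,h)$ near $(0,0)$. Then $Q_0'(0)=(g_0^l)'(s)=:\beta\ne0$, and since $g_\varepsilon^l(s)=q_\varepsilon+\xi(\varepsilon)$,
$$\gamma(\varepsilon):=Q_\varepsilon(0)=\xi(\varepsilon)(1+O(\xi(\varepsilon)))=a\varepsilon^\mu(1+O(\varepsilon)).$$
Moreover $g_\varepsilon(c_\varepsilon+y)=f(c+A(\varepsilon)y)=s+\alpha_\varepsilon y^d(1+O(y))$ with $\alpha_0\ne0$, where $\lambda(\varepsilon)=(A(\varepsilon),B(\varepsilon))$. Let $m_n=kn+l+2$. One step takes $c_\varepsilon+y$ to $s+h$, $l$ steps more to $\Psi_\varepsilon(Q_\varepsilon(h))$, $kn$ more to $\Psi_\varepsilon(\omega_\varepsilon^nQ_\varepsilon(h))$, and the last one gives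
$$g_\varepsilon^{m_n}(c_\varepsilon+y)=\Xi_\varepsilon\big(\omega_\varepsilon^nQ_\varepsilon(h)\big),\qquad h=g_\varepsilon(c_\varepsilon+y)-s, \tag{14}$$
for small $\varepsilon$ and $y$.

**Step 4: the scales and the tuning of $\varepsilon$.** We choose the spatial scale so that the coefficient of $Y^d$ becomes $1$, and $\varepsilon$ so that the constant term becomes $t$. Choose $\sigma_n$ with
$$\sigma_n^{d-1}\,\Xi_0'(u_0)\,\omega_0^n\,\beta\alpha_0=1,$$
$\eta_n$ with $\eta_n^\mu=\omega_0^{-n}$, and $e_0$ with $ae_0^\mu=u_0$; then $\sigma_n\to0$ and $e_0\ne0$. Put $\varepsilon=\eta_ne$ with $|e-e_0|\le\varrho$, where $\varrho<|e_0|$ is so small that $e_0$ is the only zero of $ae^\mu-u_0$ there. Since $n\eta_n\to0$, $\omega_\varepsilon^n=\omega_0^n(1+O(\eta_n))^n=\omega_0^n(1+o(1))$, and so $\omega_\varepsilon^n\gamma(\varepsilon)=ae^\mu(1+o(1))$. Hence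
$$\omega_\varepsilon^n\gamma(\varepsilon)-u_\varepsilon-\sigma_nt/\Xi_0'(u_0)\longrightarrow ae^\mu-u_0$$
uniformly in $|e-e_0|\le\varrho$ and $|t|\le\Theta+1$. The limit has a simple zero at $e_0$ and no other. So for large $n$ there is a unique zero $e=e_n(t)$ in $|e-e_0|<\varrho$; it is simple, hence holomorphic in $t$. Put $\varepsilon_n(t)=\eta_ne_n(t)$ and $\Lambda_n(t)=\lambda(\varepsilon_n(t))$. Clearly $\Lambda_n\to\lambda_0$ uniformly.

**Step 5: the limit.** Let $\varepsilon=\varepsilon_n(t)$ and $y=\sigma_nY$, $|Y|\le M$. Then $h=\alpha_0\sigma_n^dY^d+o(|\sigma_n|^d)$ and $Q_\varepsilon(h)=\gamma(\varepsilon)+(\beta+o(1))h$. By the choice of $\sigma_n$, $\omega_0^n\beta\alpha_0\sigma_n^d=\sigma_n/\Xi_0'(u_0)$. With the definition of $e_n(t)$ this gives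
$$\omega_\varepsilon^nQ_\varepsilon(h)=u_\varepsilon+\frac{\sigma_n}{\Xi_0'(u_0)}\big(t+Y^d+o(1)\big).$$
Expanding $\Xi_\varepsilon$ at $u_\varepsilon$, where $\Xi_\varepsilon(u_\varepsilon)=c_\varepsilon$ and $\Xi_\varepsilon'(u_\varepsilon)=\Xi_0'(u_0)+o(1)$, formula (14) becomes $g_\varepsilon^{m_n}(c_\varepsilon+y)=c_\varepsilon+\sigma_n(t+Y^d+o(1))$, all uniformly. $\square$

## 11. Nested parameter balls: case (B)

One application of Lemma 5 produces parameters near $\lambda_0$ whose Julia set has dimension at least $2-\delta$, for any given $\delta>0$. To attain $2$ we use that this lower bound holds on an open set of parameters, and that the construction can be made to end at a parameter that is again good. That second point is the purpose of part (a) of Lemma 4.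

We construct good $\lambda_k$ and closed balls $B_0\supset B_1\supset\cdots$ in $\mathbb C^*\times\mathbb C$ with $\lambda_k\in\mathrm{int}\,B_k$, $\mathrm{diam}\,B_k\to0$, and
$$\mathrm{Hdim}\,\mathcal J(g_\lambda)\ge2-\tfrac1k\quad\text{for all }\lambda\in B_k,\ k\ge1. \tag{15}$$
Let $\lambda_0$ be good, and $B_0\subset\mathbb C^*\times\mathbb C$ a closed ball about it on which $c_\lambda\notin S(f)\cup E$; it exists because $S(f)\cup E$ is closed. Now suppose $\lambda_k$ and $B_k$ are given.

**Step 1: preparation.** We fix the limiting polynomial and all compact sets before choosing $n$. Let $t_1$ be as in Lemma 4, with a hyperbolic set $X$ of $P_{t_1}$ satisfying $\mathrm{Hdim}\,X>2-\frac1{2(k+1)}$, say with exponent $N$. Let $l',k',y_0(t)$ be as in (13). Let $r$ be given by Lemma 3 for $P_{t_1}^N$ and $X$, and let $D_y$ be a small disc about $y_0(t_1)$. Apply Lemma 5 at $\lambda_k$ with $\Theta=|t_1|+1$ and $M$ so large that, for $t$ close to $t_1$, the points $P_t^j(0)$, $j\le l'$, and the sets $P_t^j(D_y)$, $j\le k'$, and $P_t^j(\overline{X_{4r}})$,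 $j\le N$, lie in $|Y|<M-1$. Since $R_{n,t}\to P_t$ uniformly on $|Y|\le M$, $|t|\le\Theta$, these finitely many iterates converge as well, uniformly for $t$ near $t_1$, by the induction of complement (i) in Section 8.

**Step 2: the new parameter.** We solve for a parameter at which the rescaled critical orbit lands on a repelling cycle. The multiplier of $P_{t_1}^{k'}$ at $y_0(t_1)$ is not $1$, so $P_t^{k'}(Y)-Y$ has a simple zero $y_0(t)$ in $D_y$ and no other, for $t$ near $t_1$ and $D_y$ small. By Hurwitz's theorem, for $n$ large and $t$ near $t_1$, $R_{n,t}^{k'}$ has a unique fixed point $y_n(t)$ in $D_y$. It is simple, hence holomorphic in $t$; it is repelling, and $y_n(t)\to y_0(t)$ uniformly near $t_1$. So $R_{n,t}^{l'}(0)-y_n(t)$ converges uniformly to $P_t^{l'}(0)-y_0(t)\not\equiv0$, which vanishes at $t_1$. For large $n$ it is therefore $\not\equiv0$ and has a zero $t_n$, with $t_n\to t_1$. Let $\lambda_{k+1}=\Lambda_n(t_n)$, which lies in $\mathrm{int}\,B_k$ for large $n$.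

**Step 3: $\lambda_{k+1}$ is good.** Put $l=m_nl'-1\ge1$. Then
$$g_{\lambda_{k+1}}^l(s)=g_{\lambda_{k+1}}^{m_nl'}(c_{\lambda_{k+1}})=c_{\lambda_{k+1}}+\sigma_nR_{n,t_n}^{l'}(0)=c_{\lambda_{k+1}}+\sigma_ny_n(t_n),$$
which is a repelling periodic point, because $R_{n,t}$ is affinely conjugate to $g_\lambda^{m_n}$.

Next, $R_{n,t}'(Y)/Y^{d-1}$ is holomorphic, as $g_\lambda$ has local degree $d$ at $c_\lambda$. On $|Y|=M-1$ it tends to $d$ uniformly, since $R_{n,t}'\to dY^{d-1}$ there by Cauchy's estimate; by the maximum principle it tends to $d$ uniformly on $|Y|\le M-1$. So for large $n$ the only critical point of $R_{n,t}$ in this disc is $0$, of local degree exactly $d$. As $0$ is not periodic for $P_{t_1}$, $P_{t_1}^j(0)\ne0$ for $1\le j<l'$, and so $R_{n,t_n}^j(0)\ne0$ for these $j$ and large $n$. Hence $R_{n,t_n}^{l'}$ has local degree exactly $d$ at $0$, that is, $g_{\lambda_{k+1}}^{m_nl'}$ has local degree exactly $d$ at $c_{\lambda_{k+1}}$. Since $g_{\lambda_{k+1}}$ already has local degree $d$ there, $(g_{\lambda_{k+1}}^l)'(s)\ne0$. This is condition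 1.

Along the curve $\Lambda_n(t)$, $t$ near $t_n$, the point $c_{\Lambda_n(t)}+\sigma_ny_n(t)$ is a periodic point depending continuously on $t$, so by uniqueness of the continuation it equals $q(\Lambda_n(t))$. Thus $\xi(\Lambda_n(t))=\sigma_n(R_{n,t}^{l'}(0)-y_n(t))\not\equiv0$ near $t_n$, which gives condition 2. Condition 3 holds as $\lambda_{k+1}\in B_0$.

**Step 4: the dimension bound on a ball.** Choose $\theta<1$ with $\theta\big(2-\frac1{2(k+1)}\big)\ge2-\frac1{k+1}$, and let $\eta$ be given by Lemma 3 for $P_{t_1}^N$, $X$, $r$, $\theta$. Fix $n$ so large that Steps 2 and 3 hold and moreover $|R_{n,t_n}^N-P_{t_1}^N|<\eta/2$ on $\overline{X_{4r}}$; this is possible as $R_{n,t_n}\to P_{t_1}$ uniformly on $|Y|\le M$. With this $n$ fixed, the maps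
$$R_\lambda(Y)=\sigma_n^{-1}\big(g_\lambda^{m_n}(c_\lambda+\sigma_nY)-c_\lambda\big)$$
are entire in $Y$, depend continuously on $\lambda$, locally uniformly in $Y$, and $R_{\lambda_{k+1}}=R_{n,t_n}$. So $|R_\lambda^N-P_{t_1}^N|<\eta$ on $X_{4r}$ for all $\lambda$ in a small closed ball $B_{k+1}\subset B_k$ about $\lambda_{k+1}$, of diameter less than $\frac1{k+1}$. Lemma 3 gives for each such $\lambda$ a hyperbolic set $h(X)$ of $R_\lambda$ with $\mathrm{Hdim}\,h(X)\ge\theta\,\mathrm{Hdim}\,X\ge2-\frac1{k+1}$. By complement (ii), $c_\lambda+\sigma_nh(X)\subset\mathcal J(g_\lambda)$. This is (15) for $k+1$, and the induction is complete.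

**Step 5: the limit parameter.** Let $\{\lambda_\infty\}=\bigcap B_k$. By (15) for all $k$, $\mathrm{Hdim}\,\mathcal J(g_{\lambda_\infty})=2$. The lower bounds come from the compact sets $c_\lambda+\sigma_nh(X)$ with $\lambda=\lambda_\infty$, which are invariant and expanding for the iterates $g_{\lambda_\infty}^{m_nN}$. This proves case (B), hence Theorem 2, and by Section 3 Theorem 1. $\square$

**Remark.** In case (B), for the equality $\sup=2$ alone, Lemma 5 at $\lambda_0$, part (b) of Lemma 4 and Lemma 3 suffice. Part (a) of Lemma 4 and the induction are needed only to attain the value $2$. The theorems of Shishikura and McMullen enter only in case (B).
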